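# Clocks that only turn forward: a failure of surjectivity for the Connes–Higson map

## 1. A unitary in $1+\mathcal K$ that turns one coordinate at a time

Let $\xi_1,\xi_2,\dots$ be the standard basis of $\ell^2$, let $\mathcal K=\mathcal K(\ell^2)$, and let $e_{nn}$ be the projection onto $\mathbb C\xi_n$. Consider the $C^*$-algebra $E=\mathbb C1+\mathcal K\subset B(\ell^2)$. It contains $\mathcal K$ as an ideal, with quotient $\mathbb C$. Climb from $0$ to $1$ inside $\mathcal K$ as slowly as possible: for $t\ge 0$ let
$$u_t\,\xi_n=\min\{1,\max\{0,t-n+1\}\}\,\xi_n .$$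
Each $u_t$ has finite rank, $0\le u_t\le 1$, $t\mapsto u_t$ is norm continuous, and $u_tk\to k$ for every $k\in\mathcal K$. For $f\in C_0(0,1)$, i.e. $f$ continuous on $[0,1]$ with $f(0)=f(1)=0$, put $\psi_t(f)=f(u_t)$. If $t\in[n-1,n]$, then $u_t$ has eigenvalue $1$ on $\xi_1,\dots,\xi_{n-1}$, eigenvalue $t-n+1$ on $\xi_n$, and eigenvalue $0$ afterwards. Since $f$ vanishes at $0$ and at $1$,
$$\psi_t(f)=f(t-n+1)\,e_{nn}\qquad(n-1\le t\le n).$$
Now take the function $\varepsilon(x)=e^{2\pi i x}-1$, which generates $C_0(0,1)$, and look at the unitary $U(t)=1+\psi_t(\varepsilon)=e^{2\pi iu_t}$. At time $t\in[n-1,n]$ it multiplies $\xi_n$ by $e^{2\pi it}$ and fixes the other basis vectors. Each coordinate makes one full counterclockwise turn and hands over to the next one, so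
$$\det U(t)=e^{2\pi it}\quad\text{for all }t\ge 0 .$$
If we precompose with the flip $(\kappa f)(x)=f(1-x)$, then $\varepsilon$ becomes $\bar\varepsilon$, $U(t)$ becomes $U(t)^*$, and the determinant is $e^{-2\pi it}$: the clock runs backward.

The direction came from the fact that $u_t$ climbs from $0$ to $1$. Every extension of $C^*$-algebras has such a climbing $u_t$, and the family $\psi_t$ built from it is what the Connes–Higson map assigns to the extension. So extensions seem to produce only forward clocks. Is there a class of families $\psi_t$ that no extension produces, because it runs backward?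

In this example there is none, because homotopy does not see the direction. Indeed $\psi_{st}$, $0\le s\le1$, slows the clock down; at $s=1$ it is $\psi_t$, at $s=0$ it is $\psi_0=0$. So the forward clock is homotopic to $0$, and by the same trick so is the backward one. We shall see for which $A$ the direction survives.

## 2. Extensions, asymptotic morphisms and the map $CH$

Throughout $T=[0,\infty)$, $A$ is a separable $C^*$-algebra and $B$ is a stable $\sigma$-unital $C^*$-algebra, with multiplier algebra $\mathcal M(B)$ and corona $\mathcal Q(B)=\mathcal M(B)/B$. Square brackets denote classes in quotients.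

**Definition 1.** An *extension* of $A$ by $B$ is a short exact sequence $0\to B\to E\xrightarrow{p}A\to0$. Since $B$ is an ideal of $E$ there is a canonical map $E\to\mathcal M(B)$, and it induces the *Busby invariant* $\phi:A\to\mathcal Q(B)$. The invariant determines the extension: $E\cong\{(a,X)\in A\oplus\mathcal M(B):\phi(a)=[X]\}$. Two extensions with invariants $\phi_0,\phi_1$ are *homotopic* if there is a Busby invariant $A\to\mathcal Q(IB)$, $IB=C[0,1]\otimes B$, whose evaluations at $0$ and $1$ are $\phi_0$ and $\phi_1$. $Ext_h(A,B)$ is the set of homotopy classes.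

In Section 1, $\phi(\lambda)=\lambda[1]$. In general an extension of $\mathbb C$ by $B$ is the same thing as a projection $\phi(1)\in\mathcal Q(B)$.

**Definition 2.** An *asymptotic morphism* from $X$ to $Y$ is a family of maps $\psi_t:X\to Y$, $t\in T$, such that $t\mapsto\psi_t(c)$ is continuous and bounded for each $c\in X$ and $\psi_t$ is linear, $*$-preserving and multiplicative up to errors tending to $0$ as $t\to\infty$, for each choice of arguments. Two of them, $\psi^0$ and $\psi^1$, are *homotopic* if some asymptotic morphism $X\to C[0,1]\otimes Y$ evaluates to $\psi^0$ and $\psi^1$ at $0$ and $1$. $[[X,Y]]$ is the set of homotopy classes.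

An asymptotic morphism is the same, up to asymptotic equality, as a $*$-homomorphism $X\to C_b(T,Y)/C_0(T,Y)$. Given such a homomorphism, a Bartle–Graves section $C_b/C_0\to C_b$ gives a representative for which $c\mapsto\psi_\cdot(c)\in C_b(T,Y)$ is continuous. Asymptotically equal morphisms are homotopic through $(1-s)\psi^0_t+s\psi_t^1$. We use two composition facts.

* If $d\mapsto\chi_s(d)$, $s\in[0,1]$, are $*$-homomorphisms $Y\to Y'$ with $s\mapsto\chi_s(d)$ continuous for each $d$, then $\chi_0\psi$ and $\chi_1\psi$ are homotopic: compose $\psi$ with the $*$-homomorphism $Y\to C[0,1]\otimes Y'$, $d\mapsto(s\mapsto\chi_s(d))$.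
* If $\mu_s:X'\to X$ are $*$-homomorphisms, pointwise continuous in $s\in[0,1]$, then $\psi\mu_0$ and $\psi\mu_1$ are homotopic. Take $\psi$ with $c\mapsto\psi_\cdot(c)\in C_b(T,Y)$ continuous and put $\Psi_t(c)(s)=\psi_t(\mu_s(c))$. For fixed $c$, $s\mapsto\psi_\cdot(\mu_s(c))\in C_b(T,Y)$ is continuous, so $\Psi_t(c)\in C[0,1]\otimes Y$ depends continuously on $t$ and is bounded. The error $s\mapsto\psi_\cdot(\mu_s(cc'))-\psi_\cdot(\mu_s(c))\psi_\cdot(\mu_s(c'))$ is a continuous map from $[0,1]$ into $C_0(T,Y)$. Its range is compact, so the error tends to $0$ uniformly in $s$. The same argument applies to the other relations.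

**Definition 3.** Let $SA=C_0(\mathbb R)\otimes A$. Fix an identification $C_0(\mathbb R)\cong C_0(0,1)$, so $SA=C_0((0,1),A)$. Given an extension, choose a continuous approximate unit $(u_t)_{t\in T}$ of $B$, $0\le u_t\le1$, quasicentral for $E$ (that is, $[u_t,x]\to0$ for $x\in E$), and a continuous cross-section $s:A\to E$ of $p$. The *Connes–Higson map* $CH:Ext_h(A,B)\to[[SA,B]]$ sends the class of the extension to the class of the asymptotic morphism, unique up to asymptotic equality, with
$$\lim_{t\to\infty}\|\psi_t(f\otimes a)-f(u_t)s(a)\|=0\qquad(f\in C_0(0,1),\ a\in A). \tag{1}$$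
That this class depends only on the homotopy class of the extension is part of the definition, which we take as given. We write $CH[\phi]$ for its value.

The *flip* is $\kappa:SA\to SA$, $(\kappa f)(x)=f(1-x)$. Composition with $\kappa$ is a bijection of $[[SA,B]]$. In particular, using the orientation-reversed identification of $C_0(\mathbb R)$ with $C_0(0,1)$ only composes $CH$ with this bijection and does not affect surjectivity.

The problem, posed in "Applications of the UCT for C*-algebras" (https://math.ku.dk/english/research/conferences/2017/uct/uct_2024.pdf) and stated there as open, is whether $CH$ is surjective for every separable $A$ and every stable $\sigma$-unital $B$. We shall prove that it is not, already for $B=\mathcal K$. When $A=\mathbb C$ and $B=\mathcal K$ there is nothing to find: an asymptotic morphism $\psi:C_0(0,1)\to\mathcal K$ is determined up to asymptotic equality by a path of unitaries $U(t)\in1+\mathcal K$, $t\ge t_0$, with $U(t)-1-\psi_t(\varepsilon)\to0$. Slowing down, $U(t_0+s(t-t_0))$, makes it constant. The unitary group of $1+\mathcal K$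 is path connected, so $[[S\mathbb C,\mathcal K]]$ is a single point.

## 3. Complementary extensions realize the flip

We first fix the addition, because the flip is its inverse. A pair of isometries $s_1,s_2\in\mathcal M(Y)$ with $s_1s_1^*+s_2s_2^*=1$ exists when $Y$ is stable. Put
$$[\psi]+[\psi']=[s_1\psi s_1^*+s_2\psi's_2^*].$$

**Lemma 1.** *Let $Y$ be stable and $\sigma$-unital. The sum makes $[[SA,Y]]$ an abelian group, independently of the choice of $s_1,s_2$. The class of $0$ is neutral, and $-[\psi]=[\psi\circ\kappa]$.*

*Proof.* **Step 1: independence, commutativity, associativity.** If $s_i'$ is another choice, $u=s_1's_1^*+s_2's_2^*$ is a unitary with $us_i=s_i'$. The unitary group of $\mathcal M(Y)$ is norm path connected (Cuntz–Higson), and conjugation along a path from $1$ to $u$ gives a homotopy. Commutativity holds because $(s_2,s_1)$ is also a choice. The two bracketings of a triple sum use the triples $(s_1s_1,s_1s_2,s_2)$ and $(s_1,s_2s_1,s_2s_2)$ of isometries with range projections adding up to $1$. They differ by a unitary in the same way.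

**Step 2: the zero class is neutral.** Write $Y\cong Y\otimes\mathcal K(L^2[0,1])$. For $\theta\in[\frac12,1]$ let $V_\theta$ be the isometry $(V_\theta g)(x)=\theta^{-1/2}g(x/\theta)$ for $x\le\theta$ and $0$ for $x>\theta$. It is strongly continuous in $\theta$, so $\theta\mapsto V_\theta kV_\theta^*$ is norm continuous for rank one $k$, hence for all compact $k$. Thus $y\mapsto(1\otimes V_\theta)y(1\otimes V_\theta)^*$ is a homotopy from $\mathrm{id}_Y$ ($\theta=1$) to conjugation by $s_1=1\otimes V_{1/2}$. Choose $s_2=1\otimes S$, where $S$ is an isometry onto $L^2[\frac12,1]$. Then $[\psi]+[0]=[s_1\psi s_1^*]=[\psi]$.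

**Step 3: the flip is the inverse.** Under the isomorphism $M_2(Y)\cong Y$, $(y_{ij})\mapsto\sum s_iy_{ij}s_j^*$, the class $[\psi]+[\psi\circ\kappa]$ is represented by $\psi\otimes\mathrm{id}_{M_2}:M_2(SA)\to M_2(Y)$ composed with $\mu\otimes\mathrm{id}_A$, where $\mu:C_0(0,1)\to M_2(C_0(0,1))$, $\mu(f)=\mathrm{diag}(f,\kappa f)$. We show that $\mu$ is homotopic to $0$. Put $\zeta(x)=e^{2\pi ix}$. Via $\zeta$, $C_0(0,1)$ is the algebra of continuous functions on the circle vanishing at $1$. So every unitary $W\in1+M_2(C_0(0,1))$ defines, by functional calculus, a $*$-homomorphism $C_0(0,1)\to M_2(C_0(0,1))$ with $\varepsilon\mapsto W-1$, pointwise continuous in $W$. With the rotation matrices $R_\theta$ put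
$$W_\theta=\mathrm{diag}(\zeta,1)\,R_\theta\,\mathrm{diag}(\bar\zeta,1)\,R_\theta^*,\qquad 0\le\theta\le\pi/2 .$$
At $x=0,1$ we have $\zeta=1$ and $W_\theta=1$, so $W_\theta\in1+M_2(C_0(0,1))$. Moreover $W_0=1$, which gives the zero map, and $W_{\pi/2}=\mathrm{diag}(\zeta,1)\,\mathrm{diag}(1,\bar\zeta)=\mathrm{diag}(\zeta,\bar\zeta)$, which gives $\mu$ because $\kappa\varepsilon=\bar\varepsilon$. By the second composition fact, $[\psi]+[\psi\circ\kappa]=0$. $\square$

So to attack surjectivity one should at least try to produce, for each extension $\phi$, an extension whose image under $CH$ is $-CH[\phi]$. We start with $A=\mathbb C$. The following computation will also be used for the main proof.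

**Lemma 2.** *Let $J$ be a $C^*$-algebra, $h\in\mathcal M(J)$ with $0\le h\le1$ and $h^2-h\in J$. Let $(v_t)_{t\in T}$ be a norm-continuous path in $J$ with $0\le v_t\le1$, $v_ty\to y$ for $y\in J$, and $[v_t,h]\to0$. Put $k_t=h^{1/2}(1-v_t)h^{1/2}$ and $U(t)=e^{-2\pi ik_t}$. Then $U(t)\in U(1+J)$, $U$ is norm continuous, and $\|U(t)-1-\varepsilon(v_t)h\|\to0$.*

*Proof.* Modulo $J$, $k_t\equiv h$, and $h$ is a projection modulo $J$, so $e^{-2\pi ik_t}\equiv1$. Continuity is clear. In $C_b(T,\mathcal M(J))/C_0(T,\mathcal M(J))$ let $v$ be the class of $(v_t)$ and write $h$ for the class of the constant function. Then $v$ and $h$ commute, and $(1-v)(h^2-h)=0$ because $h^2-h\in J$. A character of the commutative algebra $C^*(1,v,h)$ sends $(v,h)$ to a point $(x,y)\in[0,1]^2$ with $(1-x)(y^2-y)=0$, that is, $y=0$, $y=1$ or $x=1$. The class of $(k_t)$ is sent to $(1-x)y$. In the three cases $e^{-2\pi i(1-x)y}-1$ equals $0$, $e^{2\pi ix}-1$, $0$ respectively, which is $\varepsilon(x)y$ each time. So $e^{-2\pi ik}-1=\varepsilon(v)h$ in the quotient. $\square$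

**The case $A=\mathbb C$.** Let $P\in\mathcal Q(B)$ be a projection, $h\in\mathcal M(B)$ a lift with $0\le h\le1$, and $u_t$ as in Definition 3 with $u_0=0$. (We may always arrange $u_0=0$: use $tu_0$ for $t\le1$ and $u_{t-1}$ for $t\ge1$.) By (1) and Lemma 2 with $J=B$, $v_t=u_t$, $CH[P]$ is represented by the $*$-homomorphisms $f\mapsto\check f(U(t))$, where $\check f(e^{2\pi ix})=f(x)$. Slowing down, it is represented by the constant family $f\mapsto\check f(U(0))$, $U(0)=e^{-2\pi ih}$. For the complementary projection $1-P$, with lift $1-h$, the unitary is $e^{-2\pi i(1-h)}=e^{2\pi ih}=U(0)^*$. Since $\check f(z^*)=(\kappa f)^{\vee}(z)$, the class of $1-P$ is the flip of the class of $P$. So passing to the complement reverses the clock.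

**Complements by dilation.** For general unital $A$ and $B=\mathcal K$, one tries the same with a dilation. Suppose $\phi:A\to\mathcal Q(\mathcal K)$ has a *unital completely positive* lift $s:A\to B(\ell^2)$. By Stinespring's theorem $s(a)=w^*\rho(a)w$ with a representation $\rho$ on a separable Hilbert space and an isometry $w$. Let $P=ww^*$. Since
$$w^*\rho(a)^*(1-P)\rho(a)w=s(a^*a)-s(a)^*s(a)\in\mathcal K,$$
$(1-P)\rho(a)P$ is compact for all $a$, so $[P,\rho(a)]$ is compact. Hence $\phi'(a)=[(1-P)\rho(a)(1-P)]$ is a Busby invariant (embed the range of $1-P$ in $\ell^2$ and extend by $0$). The sum $\phi\oplus\phi'$ lifts, up to unitary equivalence, to the $*$-homomorphism $\rho$ (possibly extended by $0$). Unitarily equivalent invariants are homotopic, because the unitary group of $B(\ell^2)$ is path connected.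

$CH$ is additive: if $u_t,u_t'$ are quasicentral for the two extensions, then $s_1u_ts_1^*+s_2u_t's_2^*$ is quasicentral for the sum, and (1) splits accordingly. Finally $CH[\phi\oplus\phi']=0$. It is represented by $f\otimes a\mapsto f(u_t)\rho(a)$. For $r\in[0,1]$ the elements $f(ru_t)\rho(a)$ again define an asymptotic morphism, uniformly in $r$, because $\rho$ is multiplicative and $[f(ru_t),\rho(a)]\to0$ uniformly in $r$ (check polynomials $f$, then approximate). At $r=0$ we get $f(0)\rho(a)=0$. So $CH[\phi']=-CH[\phi]=[\psi\circ\kappa]$ when $\psi$ represents $CH[\phi]$.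

This argument needs a completely positive lift. The section $s$ in Definition 3 is only continuous, and without complete positivity there is no dilation, hence no complement. For the extension $e$ of Section 5 the argument does stop there: a unital completely positive lift of $e$ would put the class $[\psi\circ\kappa]$ of Theorem 1 into the image of $CH$.

## 4. Infinitely many clocks, each of which stops

Why did the direction get lost in Section 1? We would like to measure the total turning of $U(t)$ from some starting time $t_0$ on. There are two obstacles: the total is infinite, and the turning before $t_0$ depends on how we join $1$ to $U(t_0)$, which changes the count by an arbitrary integer. Both disappear if we run infinitely many clocks in parallel.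

Let $(n_l)_{l\ge1}$ be positive integers and let $D=\prod_lM_{n_l}$ be the algebra of bounded sequences. Let $1^{\ge n}\in D$ have $l$-th coordinate $1$ for $l\ge n$ and $0$ for $l<n$. Put
$$U(t)=1+(e^{2\pi it}-1)\,e_{nn}\otimes1^{\ge n}\qquad(n-1\le t\le n).$$
This is a norm-continuous path of unitaries in $1+\mathcal K\otimes D$ with $U(0)=1$. Its $l$-th coordinate $U_l(t)\in 1+\mathcal K\otimes M_{n_l}$ performs $n_l$ turns (of the determinant) during each of the first $l$ time units and then equals $1$ forever. So the $l$-th clock stops, with total turning $l\,n_l$.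

Now let us see by how much another way of joining $1$ to $U(0)$ can change the count. It changes it by the turning numbers of a *loop in $U(1+\mathcal K\otimes D)$*. An example is $s\mapsto e^{2\pi is(q_r\otimes1)}$, $0\le s\le1$, where $q_r$ is the projection onto the first $r$ basis vectors: its turning vector is $(r\,n_l)_l$. We shall see ((W4) below) that the turning numbers of every such loop are $O(n_l)$. The vector $(l\,n_l)_l$ is not $O(n_l)$, so no change of starting path removes it. Slowing down no longer helps either: $U_l(st)$ tends to $1$ as $t\to\infty$ for each $s>0$, but not uniformly in $s$, since at $s=1/(2t)$ one has $U_1(st)=U_1(\frac12)=1-2e_{11}$.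

To use this we need an algebra $A$ and an element $p\in A\otimes D$ (in a suitable tensor product) that produces such paths from asymptotic morphisms on $SA$. Each coordinate of $p$ must vanish, so that each clock stops, while $p$ itself does not vanish. A group with property (T) supplies it.

## 5. The algebra $A$ and a projection that vanishes in every coordinate

**Definition 4.** For a countable discrete group $G$ with property (T), the *Kazhdan projection* is the projection $p_0\in C^*(G)$ such that for every unitary representation $\rho$ of $G$, $\rho(p_0)$ is the projection onto the $G$-invariant vectors (Akemann–Walter; Bekka–de la Harpe–Valette, *Kazhdan's Property (T)*).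

For a finite group, $p_0=\frac1{|G|}\sum_gg$. For $G=\mathbb Z$ there is no such element: in $C^*(\mathbb Z)=C(\mathbb T)$ it would be the indicator function of the point $1$, which is not continuous.

We write $\otimes_{\max}$ for the maximal tensor product and recall three textbook facts: a $*$-homomorphism from the algebraic tensor product $X\odot Y$ into a $C^*$-algebra, for instance one given by two homomorphisms with commuting ranges, extends to $X\otimes_{\max}Y$; the functor $\cdot\otimes_{\max}D$ is exact; and if one factor is nuclear, as $M_n$, $\mathcal K$, $C_0(0,1)$ and $C[0,1]$ are, there is only one tensor product, written $\otimes$. Since $g\mapsto g\otimes g$ is a unitary representation, it extends to the comultiplication $C^*(G)\to C^*(G)\otimes_{\max}C^*(G)$.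

**The algebra.** Let $G$ be a countable discrete group with property (T) having infinitely many pairwise inequivalent finite-dimensional irreducible unitary representations $\pi_k:G\to U(n_k)$, $k\in\mathbb N=\{1,2,\dots\}$. An example is $SL_3(\mathbb Z)$: it has (T), and it is infinite and residually finite, so it has arbitrarily large finite quotients $Q$. As $|Q|=\sum_{\sigma\in\hat Q}(\dim\sigma)^2$, finitely many irreducible representations would not suffice. Put $m_k=k\,n_k$ and
$$H=\bigoplus_k\mathbb C^{n_k}\otimes\mathbb C^{m_k},\quad\pi=\bigoplus_k\pi_k\otimes1_{m_k},\quad E_0=C^*(\pi(G))+\mathcal K(H)\subset B(H),\quad A=E_0/\mathcal K(H).$$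
$A$ is separable and unital. Let $e$ be the extension $0\to\mathcal K(H)\to E_0\to A\to0$. Note that for $x\in C^*(G)$
$$\pi(x)\in\mathcal K(H)\iff\|\pi_k(x)\|\to0, \tag{2}$$
because $\pi(x)$ is a block sum of the finite-rank operators $\pi_k(x)\otimes1_{m_k}$.

**Theorem 1.** *$CH:Ext_h(A,\mathcal K)\to[[SA,\mathcal K]]$ is not surjective: if $\psi$ represents $CH[e]$, then $[\psi\circ\kappa]$ is not in the image.*

**Theorem 2.** *(a) For the same $A$ and every unital $C^*$-algebra $B_1$ with a tracial state, $CH:Ext_h(A,B_1\otimes\mathcal K)\to[[SA,B_1\otimes\mathcal K]]$ is not surjective.*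

*(b) Let $O=\{(a_l)\in\mathbb Z^{\mathbb N}:\sup_l|a_l|/n_l<\infty\}$. There is a surjective homomorphism $R:[[SA,\mathcal K]]\to\mathbb Z^{\mathbb N}/O$ such that $R(CH(Ext_h(A,\mathcal K)))$ is exactly the image of $\mathbb Z_{\ge0}^{\mathbb N}$. In particular the image of $CH$ is not a subgroup.*

*(c) The trace hypothesis is essential for this obstruction: for $B_1=\mathcal O_\infty$ the class analogous to that of Theorem 1 is in the image of $CH$. That is, if $e^1$ is the extension of $A$ by $\mathcal O_\infty\otimes\mathcal K$ obtained from $e$ via $X\mapsto1\otimes X$, and $\psi^1$ represents $CH[e^1]$, then $[\psi^1\circ\kappa]$ is in the image of $CH$.*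

These theorems show that surjectivity fails in general. They do not describe all pairs $(A,B)$ for which it holds.

**The projection.** Let $D=\prod_lM_{n_l}$, let $\bar\pi_l$ be the complex conjugate of $\pi_l$, and let $\delta:C^*(G)\to D$, $\delta(g)=(\bar\pi_l(g))_l$. Let $p\in A\otimes_{\max}D$ be the image of $p_0$ under the $*$-homomorphism $C^*(G)\to A\otimes_{\max}D$ determined by $g\mapsto[\pi(g)]\otimes\delta(g)$, i.e. the comultiplication followed by $[\pi(\cdot)]\otimes\delta$. It is a projection.

**Lemma 3.** *For every $l$ the image of $p$ in $A\otimes M_{n_l}$ is $0$.*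

*Proof.* The image is the class of $(\pi\otimes\bar\pi_l)(p_0)\in E_0\otimes M_{n_l}$, the projection onto the invariant vectors of $\bigoplus_k(\pi_k\otimes\bar\pi_l)\otimes1_{m_k}$. The space of $\pi_k\otimes\bar\pi_l$ is $\mathrm{Hom}(\mathbb C^{n_l},\mathbb C^{n_k})$ with $g\cdot S=\pi_k(g)S\pi_l(g)^{-1}$. Its invariant vectors are the intertwiners, and by Schur's lemma they form a space of dimension $1$ if $k=l$ and $0$ otherwise. So the projection has finite rank $m_l$ and lies in $\mathcal K(H)\otimes M_{n_l}=\ker(E_0\otimes M_{n_l}\to A\otimes M_{n_l})$. $\square$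

Nothing so far says that $p\ne0$. That will follow, since $p=0$ would make the invariant of Section 7 vanish identically.

## 6. Winding numbers in $1+\mathcal K\otimes C$ and the bound $O(n_l)$

**The receiving algebra.** For Theorem 2(a), $B_1$ is a unital $C^*$-algebra with a tracial state and $B=B_1\otimes\mathcal K$, which is stable and $\sigma$-unital. Let $N$ be the von Neumann algebra generated by $B_1$ in the GNS representation of the trace, $\tau$ the resulting normal tracial state on $N$, and $\sigma:B_1\to N$ the canonical unital map. *On a first reading take $B_1=N=\mathbb C$, $\tau=\mathrm{id}$, $B=\mathcal K$; this is the case of Theorem 1.* Put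
$$N_l=N\otimes M_{n_l},\quad\tau_l=\tau\otimes\mathrm{Tr}\ (\text{so }\tau_l(1)=n_l),\quad N_\infty=\prod_lN_l,\quad\mathfrak K=\mathcal K\otimes N_\infty,\quad\mathfrak K_l=\mathcal K\otimes N_l,$$
with coordinate maps $\mathfrak K\to\mathfrak K_l$, $x\mapsto x_l$. For $B_1=\mathbb C$, $\mathfrak K=\mathcal K\otimes D$ as in Section 4. We view $M_r(N_\infty)=\prod_lM_r(N_l)$ as $q_r\mathcal Kq_r\otimes N_\infty\subset\mathfrak K$. Since $(\sigma(b)\otimes1)_l$ and $(1\otimes d_l)_l$ commute in $N_\infty$ and $B\otimes_{\max}D=\mathcal K\otimes(B_1\otimes_{\max}D)$, there is a $*$-homomorphism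
$$j:B\otimes_{\max}D\to\mathfrak K,\qquad j((b\otimes k)\otimes d)=k\otimes(\sigma(b)\otimes d_l)_l . \tag{3}$$
For a $C^*$-algebra $Y$, $U(1+Y)$ is the group of unitaries in $1+Y$, with $1$ an adjoined unit or the unit of an algebra containing $Y$ as a non-unital ideal.

**Smooth paths.** Let $C$ be a unital $C^*$-algebra with a positive bounded trace $\theta$, extended to $M_r(C)$ by $\mathrm{Tr}\otimes\theta$. Identify $u\in U(M_r(C))$ with $u+(1-q_r)\in U(1+\mathcal K\otimes C)$. For a piecewise $C^1$ path $W:[a,b]\to U(M_r(C))$ put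
$$\Delta(W)=\frac1{2\pi i}\int_a^b\theta(W^*W')\,dt$$
(the construction of de la Harpe–Skandalis). It is real, since $W^*W'$ is skew-adjoint, and invariant under reparametrization and under increasing $r$. For $C=\mathbb C$ and $W(t)=e^{2\pi it}$ on $[0,1]$ it is $1$.

* $\Delta(W_1W_2)=\Delta(W_1)+\Delta(W_2)$ for pointwise products: $(W_1W_2)^*(W_1W_2)'=W_2^*(W_1^*W_1')W_2+W_2^*W_2'$, and $\theta$ is a trace. Hence $\Delta(W^*)=-\Delta(W)$.
* If $\|W-1\|<1$ throughout, then $2\pi i\Delta(W)=\theta(\log W(b))-\theta(\log W(a))$. Indeed $\log W=-\sum_{n\ge1}(1-W)^n/n$, and by the trace property $\theta((\log W)')=\sum_{n\ge1}\theta((1-W)^{n-1}W')=\theta(W^{-1}W')$. In particular $\Delta(W)=0$ if $W$ is also a loop.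

**Continuous loops.** Let $W$ be a continuous loop in $U(1+\mathcal K\otimes C)$ parametrized by a compact interval. For every $\eta>0$ there are $r$ and a piecewise $C^1$ loop $W'$ in $U(M_r(C))$ with $\sup\|W-W'\|<\eta$. To obtain it, compress $W-1$ by $q_r$ with $r$ large (this converges uniformly, since the range of $W-1$ is compact), replace the result by a piecewise linear approximation with the same endpoints, and take the unitary part $x(x^*x)^{-1/2}$, which is a smooth operation on invertibles. Put
$$w_\theta(W)=\Delta(W')\quad\text{for any such }W'\text{ with }\eta=\tfrac12 .$$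
If $W''$ is another choice, then $W'^*W''$ is a loop with $\|W'^*W''-1\|<1$, so $\Delta(W'')-\Delta(W')=\Delta(W'^*W'')=0$, and $w_\theta$ is well defined. Its properties are as follows.

**(W1)** *$w_\theta$ is invariant under free homotopies of loops.* If $\|W-\tilde W\|<\frac14$, an approximant of $W$ within $\frac14$ serves for both. So $w_\theta$ is locally constant in the sup norm.

**(W2)** *$w_\theta(W_1W_2)=w_\theta(W_1)+w_\theta(W_2)$ for pointwise products, $w_\theta(W^*)=-w_\theta(W)$, and $w_\theta$ is additive under concatenation of loops based at $1$.* For the first, use approximants within $\frac14$. The second follows. For the third, the concatenation is the pointwise product of "$W_1$, then constant" and "constant, then $W_2$", and inserting constant pieces does not change $w_\theta$.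

**(W3)** *If $P\in\mathcal K\otimes C$ is a projection and $P'\in M_r(C)$ is a projection with $\|P-P'\|<1$, then $w_\theta(s\mapsto e^{2\pi isP},\,0\le s\le1)=\theta(P')\ge0$. Such $P'$ exist. For $C=M_n$, $\theta=\mathrm{Tr}$, the value is the rank of $P$, and $w_\theta$ is integer valued on all loops.* Existence: for large $r$, $q_rPq_r$ is close to $P$, its spectrum is close to $\{0,1\}$, and functional calculus gives $P'$. For $P'$ itself, $W=e^{2\pi isP'}$ has $W^*W'=2\pi iP'$, so the value is $\theta(P')$. To pass from $P$ to $P'$, put $z=P'P+(1-P')(1-P)$. Then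
$$z-1=2P'P-P'-P=(2P'-1)(P-P')\in\mathcal K\otimes C,\qquad\|z-1\|<1,$$
since $2P'-1$ is unitary. Also $zP=P'P=P'z$, so $z^*z$ commutes with $P$ and the unitary part $u=z|z|^{-1}$ satisfies $uPu^*=zP(z^*z)^{-1}z^*=P'$. The unitary parts of $1+s(z-1)$ join $1$ to $u$ in $U(1+\mathcal K\otimes C)$. Conjugating the loop by this path is a homotopy from $e^{2\pi isP}$ to $e^{2\pi isP'}$; apply (W1). For $C=M_n$, $P$ and $P'$ are unitarily equivalent, so $\mathrm{Tr}(P')$ is the rank of $P$, and $\Delta(W')$ is the winding number of $\det W'$.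

**(W4)** *If $W$ is a loop in $U(1+\mathfrak K)$, then $\sup_l|w_{\tau_l}(W_l)|/n_l<\infty$.* Parametrize by $[0,1]$ and approximate $W$ within $<\frac12$ by a piecewise $C^1$ loop $W'$ in $U(M_r(N_\infty))$ whose derivative has norm at most $L$. Its $l$-th coordinate is within $<\frac12$ of $W_l$, and the unit of $M_r(N_l)$ has trace $r\,n_l$, so $|w_{\tau_l}(W_l)|=|\Delta(W_l')|\le\frac1{2\pi}L\,r\,n_l$. One $r$ and one $L$ serve for all $l$ at once.

**(W5)** *Every $u\in U(1+\mathfrak K)$ is joined to $1$ in $U(1+\mathfrak K)$.* As above there are $r$ and $u'\in U(M_r(N_\infty))$ with $\|u-u'\|<1$. Then $u=u'e^{iy}$ with $y=-i\log(u'^*u)\in\mathfrak K_{sa}$, and $u'=e^{iy'}$ with $y'\in M_r(N_\infty)_{sa}$ by Borel functional calculus in the von Neumann algebra $M_r(N_\infty)$. The path $s\mapsto e^{isy'}e^{isy}$ does it.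

## 7. The winding sequence of an asymptotic morphism

Let $\mathcal R=\mathbb R^{\mathbb N}/\{(a_l):\sup_l|a_l|/n_l<\infty\}$. We attach to each asymptotic morphism $\psi:SA\to B$ an element $R(\psi)\in\mathcal R$.

**Step 1: pair $\psi$ with $D$.** The assignment $(c,d)\mapsto[t\mapsto j(\psi_t(c)\otimes d)]$ is bilinear, multiplicative and $*$-preserving as a map to $C_b(T,\mathfrak K)/C_0(T,\mathfrak K)$. So it gives a $*$-homomorphism on $SA\odot D$, which extends to
$$\Psi:SA\otimes_{\max}D=C_0(0,1)\otimes(A\otimes_{\max}D)\to C_b(T,\mathfrak K)/C_0(T,\mathfrak K).$$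
It depends on $\psi$ only up to asymptotic equality.

**Step 2: a path of unitaries.** As $p$ is a projection and $|1+\varepsilon|=1$, $1+\varepsilon\otimes p$ is unitary, hence so is $1+\Psi(\varepsilon\otimes p)$. An **admissible path** for $\psi$ is a norm-continuous $U:[t_0,\infty)\to U(1+\mathfrak K)$ with $\|U(t)-1-y(t)\|\to0$ for a (equivalently, any) representative $y$ of $\Psi(\varepsilon\otimes p)$. It exists: $1+y(t)$ is invertible and nearly unitary for large $t$; take its unitary part.

**Step 3: each clock stops.** For each fixed $l$,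
$$U_l(t)\to1\quad\text{as }t\to\infty. \tag{4}$$
By (3), $j(b\otimes d)_l$ depends on $d$ only through $d_l$. So the $l$-th coordinate of $\Psi$ factors, on $SA\odot D$ and hence on the completion, through $SA\otimes_{\max}D\to C_0(0,1)\otimes A\otimes M_{n_l}$. This map kills $\varepsilon\otimes p$ by Lemma 3.

**Step 4: close up to loops.** Choose an admissible $U$ on $[t_0,\infty)$ and, by (W5), a path $V$ in $U(1+\mathfrak K)$ from $1$ to $U(t_0)$. Let $L_l$ be the loop in $U(1+\mathfrak K_l)$ based at $1$ that consists of $V_l$ followed by $U_l$ on $[t_0,\infty]$ with $U_l(\infty)=1$. By (4) it is continuous. Put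
$$r_l=w_{\tau_l}(L_l),\qquad R(\psi)=[(r_l)_l]\in\mathcal R .$$

The one path $V$ serves all $l$ together, inside $1+\mathfrak K$. This limits the freedom in the starting path to $O(n_l)$.

**Lemma 4.** *$R(\psi)$ is well defined and depends only on the homotopy class of $\psi$. Moreover $R(\psi\circ\kappa)=-R(\psi)$.*

*Proof.* **Step 1: the choice of $V$ does not matter.** If $\tilde V$ is another choice, with loops $\tilde L_l$, then $L_l$ is homotopic to the concatenation of $V_l*\tilde V_l^{rev}$ and $\tilde L_l$. Here $V*\tilde V^{rev}$ is a loop in $U(1+\mathfrak K)$, so by (W4) its winding numbers are $O(n_l)$, and by (W2) the class in $\mathcal R$ does not change.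

**Step 2: the choice of $t_0$ does not matter.** Enlarging $t_0$ to $t_1$ and using $V*U|_{[t_0,t_1]}$ gives the same loops.

**Step 3: the choice of $U$ does not matter.** If $U,\tilde U$ are admissible, take $t_0$ with $\|U(t)-\tilde U(t)\|<1$ for $t\ge t_0$ and write $\tilde U(t)=U(t)e^{iy(t)}$ with $y(t)=-i\log(U(t)^*\tilde U(t))\in\mathfrak K_{sa}$, which is continuous and tends to $0$. Put $U(t,s)=U(t)e^{isy(t)}$, $0\le s\le1$. For fixed $l$, $U_l(t,s)\to1$ as $t\to\infty$, uniformly in $s$. Let $V^s$ be $V$ followed by $\lambda\mapsto U(t_0,\lambda s)$, $0\le\lambda\le1$, a path in $U(1+\mathfrak K)$ from $1$ to $U(t_0,s)$. The loops $V_l^s*U_l(\cdot,s)$, on a fixed compact parameter interval, depend continuously on $s$ in the sup norm, because of the uniform limit at $t=\infty$. By (W1) they have the same winding number at $s=0$ and $s=1$. At $s=0$ it is that of $L_l$; and $V^1$ is a legitimate choice for $\tilde U$.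

**Step 4: homotopy invariance.** Let $\psi^0,\psi^1$ be connected by an asymptotic morphism $SA\to C[0,1]\otimes B$. The construction above with $\mathrm{id}\otimes j:(C[0,1]\otimes B)\otimes_{\max}D\to C[0,1]\otimes\mathfrak K$ in place of $j$ gives unitaries $U(t,s)\in U(1+\mathfrak K)$, $t\ge t_0$, $s\in[0,1]$, jointly continuous. The argument for (4), now in $C[0,1]\otimes\mathfrak K_l$, shows that $U_l(t,s)\to1$ *uniformly* in $s$, for each $l$. (This uniformity is what the slowed-down path of Section 4 violates.) The paths $U(\cdot,0)$ and $U(\cdot,1)$ are admissible for $\psi^0$ and $\psi^1$. The argument of Step 3, with $V$ a path from $1$ to $U(t_0,0)$, gives $R(\psi^0)=R(\psi^1)$.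

**Step 5: the flip.** Since $\kappa\varepsilon=\bar\varepsilon$, the element attached to $\psi\circ\kappa$ is $\Psi(\bar\varepsilon\otimes p)=\Psi(\varepsilon\otimes p)^*$. So if $U,V$ are choices for $\psi$, then $U^*,V^*$ are choices for $\psi\circ\kappa$, with loops $L_l^*$, and $w(L_l^*)=-w(L_l)$. $\square$

## 8. Extensions have non-negative winding sequences

**Lemma 5.** *For every extension $0\to B\to E\to A\to0$ with Busby invariant $\phi$, $R(CH[\phi])$ is represented by a sequence of non-negative reals.*

*Proof.* **Step 1: represent $E$ and $D$ by commuting multipliers of $\mathfrak K$.** Let $\iota:B\to\mathfrak K$, $\iota(b\otimes k)=k\otimes(\sigma(b)\otimes1)_l$. It is nondegenerate, because $\iota(1\otimes q_r)=q_r\otimes1$ is an approximate unit of $\mathfrak K$. So it extends to $\mathcal M(B)\to\mathcal M(\mathfrak K)$, and composing with $E\to\mathcal M(B)$ we get $\alpha:E\to\mathcal M(\mathfrak K)$ with $\alpha|_B=\iota$. Let $\gamma:D\to\mathcal M(\mathfrak K)$, $\gamma(d)=1\otimes(1\otimes d_l)_l$. It commutes with $\iota(B)$, and hence with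 $\alpha(E)$: for $x\in E$, $b\in B$, $y\in\mathfrak K$,
$$\alpha(x)\gamma(d)\iota(b)y=\alpha(x)\iota(b)\gamma(d)y=\iota(xb)\gamma(d)y=\gamma(d)\iota(xb)y=\gamma(d)\alpha(x)\iota(b)y,$$
and $\iota(B)\mathfrak K$ spans a dense subspace of $\mathfrak K$. So there is a $*$-homomorphism $\Theta:E\otimes_{\max}D\to\mathcal M(\mathfrak K)$, $\Theta(x\otimes d)=\alpha(x)\gamma(d)$, and by (3) $\Theta|_{B\otimes_{\max}D}=j$.

**Step 2: lift $p$, and see that the lift is compact in each coordinate.** By exactness of $\otimes_{\max}$,
$$0\to B\otimes_{\max}D\to E\otimes_{\max}D\to A\otimes_{\max}D\to0$$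
is exact. Choose $z\in E\otimes_{\max}D$ with $0\le z\le1$ lifting $p$, and let $h=\Theta(z)$. Then $0\le h\le1$. As $z^2-z$ lifts $p^2-p=0$, it lies in $B\otimes_{\max}D$, so $h^2-h\in j(B\otimes_{\max}D)\subset\mathfrak K$.

The surjection $\mathfrak K\to\mathfrak K_l$ extends to $\mathcal M(\mathfrak K)\to\mathcal M(\mathfrak K_l)$; we write $x_l$ for the image of $x$. The coordinate $\Theta_l$ factors through $E\otimes M_{n_l}$. The image $z_l$ of $z$ there maps to $0$ in $A\otimes M_{n_l}$ by Lemma 3, so $z_l\in B\otimes M_{n_l}$. Hence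
$$h_l\in\mathfrak K_l\quad\text{for every }l, \tag{5}$$
although $h$ itself need not lie in $\mathfrak K$.

**Step 3: compute $\Psi(\varepsilon\otimes p)$ for $\psi$ representing $CH[\phi]$.** Let $(u_t)$ be the quasicentral approximate unit, $0\le u_t\le1$, and $v_t=\iota(u_t)\in\mathfrak K$. Then $v_t$ commutes with $\gamma(D)$, $[v_t,\alpha(x)]=\iota([u_t,x])\to0$ for $x\in E$, and $v_ty\to y$ for $y\in\mathfrak K$ because $\iota$ is nondegenerate. So $[v_t,\Theta(y)]\to0$ for elementary tensors $y$, and then for all $y\in E\otimes_{\max}D$. By polynomial approximation $[f(v_t),\Theta(y)]\to0$ for $f\in C_0(0,1)$; and $f(v_t)\in\mathfrak K$, since $f(0)=0$. Therefore $f\otimes y\mapsto[f(v_t)\Theta(y)]$ defines a $*$-homomorphism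
$$C_0(0,1)\otimes(E\otimes_{\max}D)\to C_b(T,\mathfrak K)/C_0(T,\mathfrak K).$$
It kills $C_0(0,1)\otimes(B\otimes_{\max}D)$, since $f(v_t)y\to f(1)y=0$ for $y\in\mathfrak K$. So it descends to $C_0(0,1)\otimes(A\otimes_{\max}D)$. On $f\otimes a\otimes d$, lifted to $f\otimes s(a)\otimes d$, it has the value
$$[f(v_t)\alpha(s(a))\gamma(d)]=[\iota(f(u_t)s(a))\gamma(d)]=[j(f(u_t)s(a)\otimes d)],$$
which by (1) is $\Psi(f\otimes a\otimes d)$. The two $*$-homomorphisms agree, and since $z$ lifts $p$,
$$\Psi(\varepsilon\otimes p)=[\varepsilon(v_t)h].$$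

**Step 4: an explicit admissible path.** Put $k_t=h^{1/2}(1-v_t)h^{1/2}$ and $U(t)=e^{-2\pi ik_t}$, $t\ge0$. Lemma 2 with $J=\mathfrak K$ applies, and says exactly that $U$ is admissible, with $t_0=0$.

**Step 5: a starting path from $1$ to $U(0)$ inside $1+\mathfrak K$.** Let $k=k_0$. The obvious path $s\mapsto e^{-2\pi isk}$ is not allowed if $h\notin\mathfrak K$: modulo $\mathfrak K$, $k\equiv h$ is then a nonzero projection, so for $0<s<1$ the path leaves $1+\mathfrak K$. (Coordinate by coordinate it would be fine, and would give null-homotopic loops; what excludes it is that one path must serve all $l$.) We repair it by subtracting a projection.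

Since $k\equiv h$ modulo $\mathfrak K$, $c=k-k^2\in\mathfrak K$. We work in the von Neumann algebra $\mathfrak M=\mathfrak K''=B(\ell^2)\bar\otimes N_\infty=\prod_lB(\ell^2)\bar\otimes N_l$, which contains $\mathcal M(\mathfrak K)$. Here is a criterion, with $q_r$ written for $q_r\otimes1$: if $x\in\mathfrak M$ and $(1-q_r)x\to0$, $x(1-q_r)\to0$ in norm, then $x\in\mathfrak K$. Indeed $x-q_rxq_r=(1-q_r)x+q_rx(1-q_r)\to0$ and $q_rxq_r\in M_r(N_\infty)\subset\mathfrak K$.

Let $P=\chi_{(1/2,1]}(k)\in\mathfrak M$ and $y=k-P$. For $x\in[0,1]$,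
$$x-\chi_{(1/2,1]}(x)=(x-x^2)\beta(x),\qquad\beta(x)=\tfrac1{1-x}\text{ on }[0,\tfrac12],\quad\beta(x)=-\tfrac1x\text{ on }(\tfrac12,1],$$
and $\beta$ is a bounded Borel function. So $y=c\beta(k)=\beta(k)c$. Since $c\in\mathfrak K$, $(1-q_r)c\to0$ and $c(1-q_r)\to0$, and the criterion gives $y\in\mathfrak K$. As $k$ and $P$ commute and $e^{-2\pi iP}=1$,
$$U(0)=e^{-2\pi ik}=e^{-2\pi iy},$$
so $V(s)=e^{-2\pi isy}$, $0\le s\le1$, is a path in $U(1+\mathfrak K)$ from $1$ to $U(0)$.

**Step 6: the winding numbers count $P_l$.** Fix $l$. By (5), $k_{t,l}=h_l^{1/2}(1-v_{t,l})h_l^{1/2}$ lies in $(\mathfrak K_l)_{sa}$, is continuous in $t$, and tends to $0$ as $t\to\infty$, because $h_l^{1/2}\in\mathfrak K_l$ and $v_{t,l}$ acts as an approximate unit of $\mathfrak K_l$. Also $P_l=k_{0,l}-y_l\in\mathfrak K_l$. The path $t\mapsto k_{t,l}$, $t\in[0,\infty]$, is homotopic in $(\mathfrak K_l)_{sa}$, linearly and with endpoints fixed, to $s\mapsto(1-s)k_{0,l}$. So $U_l$ on $[0,\infty]$ is homotopic, with endpoints fixed, to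
$$s\mapsto e^{-2\pi i(1-s)k_{0,l}}=e^{-2\pi i(1-s)y_l}\,e^{2\pi isP_l},\qquad0\le s\le1,$$
where we used $e^{-2\pi iP_l}=1$. For $\lambda\in[0,1]$ let $L^\lambda$ be the concatenation of
$$s\mapsto e^{-2\pi is\lambda y_l}\qquad\text{and}\qquad s\mapsto e^{-2\pi i(1-s)\lambda y_l}\,e^{2\pi isP_l}.$$
The first runs from $1$ to $e^{-2\pi i\lambda y_l}$, the second from there to $1$. So these are loops in $U(1+\mathfrak K_l)$, continuous in $\lambda$. $L^1$ is homotopic to $L_l$, and $L^0$ is, up to a constant piece, $s\mapsto e^{2\pi isP_l}$. By (W1) and (W3),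
$$r_l=w_{\tau_l}(s\mapsto e^{2\pi isP_l},\ 0\le s\le1)\ge0. \tag{6}$$
$\square$

## 9. Extensions with prescribed multiplicities, and the proofs of Theorems 1 and 2(a)

For $\mathbf m=(\mathbf m_l)_l\in\mathbb Z_{\ge0}^{\mathbb N}$ let $\pi^{\mathbf m}=\bigoplus_k\pi_k\otimes1_{\mathbf m_k}$ on a subspace of $\ell^2$, extended by $0$ to a (possibly degenerate) representation of $C^*(G)$ on $\ell^2$. If $x\in C^*(G)$ and $\pi(x)\in\mathcal K(H)$, then $\|\pi_k(x)\|\to0$ by (2), and $\pi^{\mathbf m}(x)$, a block sum of finite-rank operators with norms tending to $0$, is compact. Since $A=\pi(C^*(G))/(\pi(C^*(G))\cap\mathcal K(H))$,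
$$\phi_{\mathbf m}:A\to\mathcal Q(B_1\otimes\mathcal K),\qquad[\pi(x)]\mapsto[1\otimes\pi^{\mathbf m}(x)],$$
is a well-defined Busby invariant, for $B_1$ any unital $C^*$-algebra. For $\mathbf m=(kn_k)_k$ and $B_1=\mathbb C$ it is $e$, up to a unitary identification $H\cong\ell^2$.

**Lemma 6.** *Let $B_1$ have a tracial state. Then $R(CH[\phi_{\mathbf m}])=[(\mathbf m_l)_l]$.*

*Proof.* **Step 1: a lift of $p$ that is a projection.** Let $E=\{(a,X)\in A\oplus\mathcal M(B):\phi_{\mathbf m}(a)=[X]\}$. The $*$-homomorphism $C^*(G)\to E$, $x\mapsto([\pi(x)],1\otimes\pi^{\mathbf m}(x))$, together with $\delta$ and the comultiplication gives $C^*(G)\to E\otimes_{\max}D$. Let $z$ be the image of $p_0$. It is a projection, and it lifts $p$ because composing with $E\to A$ gives $g\mapsto[\pi(g)]\otimes\delta(g)$. We use this $z$ in the proof of Lemma 5. Then $h=\Theta(z)$ is a projection and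
$$h_l=g_l\otimes1_N,\qquad g_l=(\pi^{\mathbf m}\otimes\bar\pi_l)(p_0).$$
By Schur's lemma, as in Lemma 3, $g_l\in\mathcal K\otimes M_{n_l}$ is a projection of rank $\mathbf m_l$.

**Step 2: read off the winding numbers.** Take $u_0=0$, as in Section 3. Then $k_0=h$ is a projection, so $P=\chi_{(1/2,1]}(h)=h$, and (6) gives $r_l=w_{\tau_l}(s\mapsto e^{2\pi ish_l})$. Choose $r$ and a projection $g'\in M_r\otimes M_{n_l}$ with $\|g_l-g'\|<1$; it has rank $\mathbf m_l$. By (W3), applied to $h_l=g_l\otimes1_N$ and $P'=g'\otimes1_N$, $r_l=\tau_l(g'\otimes1_N)=\mathbf m_l\,\tau(1)=\mathbf m_l$. $\square$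

**Proof of Theorems 1 and 2(a).** Let $\psi$ represent $CH[\phi_{\mathbf m}]$ with $\mathbf m_l=l\,n_l$. By Lemmas 4 and 6, $R(\psi\circ\kappa)=-[(l\,n_l)_l]$. Suppose $[\psi\circ\kappa]=CH[\phi]$ for some extension $\phi$ of $A$ by $B$. By Lemma 5 there are $a_l\ge0$ with $(a_l)_l\equiv-(l\,n_l)_l$ in $\mathcal R$, that is, there is a constant $K$ with
$$a_l+l\,n_l\le K\,n_l\quad\text{for all }l .$$
As $a_l\ge0$, this is false for $l>K$. Hence $[\psi\circ\kappa]$ is not in the image of $CH$. This is Theorem 2(a), and with $B_1=\mathbb C$ it is Theorem 1. $\square$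

So $CH$ is not always surjective: it fails for $B=\mathcal K$ and the algebra $A$ above, for instance with $G=SL_3(\mathbb Z)$.

## 10. The exact image under $R$ for $B=\mathcal K$

**Proof of Theorem 2(b).** Let $B_1=\mathbb C$. By (W3) all $r_l$ are integers. Since $O$ consists of the integer sequences that vanish in $\mathcal R$, $R$ takes values in $\mathbb Z^{\mathbb N}/O\subset\mathcal R$.

**Step 1: $R$ is additive.** By Lemma 1 we may compute sums with any isometries; take $s_1,s_2\in B(\ell^2)$ that map basis vectors to basis vectors, e.g. $s_1\xi_n=\xi_{2n-1}$, $s_2\xi_n=\xi_{2n}$. If $U,U'$ are admissible for $\psi,\psi'$ on a common $[t_0,\infty)$, then, because $s_1^*s_2=0$,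
$$\bigl(1+s_1(U-1)s_1^*\bigr)\bigl(1+s_2(U'-1)s_2^*\bigr)=1+s_1(U-1)s_1^*+s_2(U'-1)s_2^*$$
is admissible for the sum, and the starting paths combine in the same way. By (W2) it suffices that $w(1+s_i(W-1)s_i^*)=w(W)$ for loops $W$ in $U(1+\mathcal K\otimes M_{n_l})$. If $W'$ in $U(M_r(M_{n_l}))$ approximates $W$, choose $\rho$ large and a permutation matrix $g\in U(M_\rho)$ with $gq_r=s_iq_r$. Then $1+s_i(W'-1)s_i^*=gW'g^*$. It approximates $1+s_i(W-1)s_i^*$ as well as $W'$ approximates $W$, and it has the same $\Delta$ as $W'$, because $g$ is constant and $\theta$ is a trace. So $R$ is a homomorphism.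

**Step 2: the image of $R\circ CH$.** By Lemma 5 and integrality, $R\circ CH$ takes values in the image of $\mathbb Z_{\ge0}^{\mathbb N}$. By Lemma 6 it attains each of them.

**Step 3: $R$ is surjective.** Given $a\in\mathbb Z^{\mathbb N}$, write $a=a^+-a^-$ with $a^\pm\in\mathbb Z_{\ge0}^{\mathbb N}$ and let $\psi^\pm$ represent $CH[\phi_{a^\pm}]$. Then $R([\psi^+]+[\psi^-\circ\kappa])=[a^+]-[a^-]=[a]$.

**Step 4: the image of $CH$ is not a subgroup.** The image of $\mathbb Z_{\ge0}^{\mathbb N}$ in $\mathbb Z^{\mathbb N}/O$ contains $[(l\,n_l)]$ but not $-[(l\,n_l)]$, by the computation in Section 9. So it is not a subgroup. It is the image under the homomorphism $R$ of the image of $CH$, so the latter is not a subgroup either. $\square$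

## 11. The flipped class over $\mathcal O_\infty$

Over $\mathcal O_\infty$ there is a projection of class $-1$, and it plays the role of a backward clock.

**Proof of Theorem 2(c).** **Step 1: extensions twisted by a projection.** For a projection $q\in\mathcal O_\infty$ let $\iota_q:\mathcal K\to\mathcal O_\infty\otimes\mathcal K$, $k\mapsto q\otimes k$, and let $e^q$ be the extension of $A$ by $\mathcal O_\infty\otimes\mathcal K$ obtained from $e$ via $B(H)\ni X\mapsto q\otimes X$, where $H\cong\ell^2$. So $e^1=\phi_{(ln_l)}$ for $B_1=\mathcal O_\infty$. Let $\psi$ represent $CH[e]$, with $\psi_t(f\otimes a)$ asymptotic to $f(u_t)s(a)$. The approximate unit $1\otimes u_t$ of $\mathcal O_\infty\otimes\mathcal K$ is quasicentral for the algebra of $e^q$, whose image in the multiplier algebra is $q\otimes E_0+\mathcal O_\infty\otimes\mathcal K$. Since $f(1\otimes u_t)(q\otimes X)=q\otimes f(u_t)X$,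
$$CH[e^q]=[\iota_q\psi].$$

**Step 2: a projection of class $-1$.** Recall $K_0(\mathcal O_\infty)=\mathbb Z$, generated by $[1]$ (Cuntz). Let $S_1,S_2,\dots$ be the generating isometries. Then $q=1-S_1S_1^*-S_2S_2^*$ is a projection with $[q]=1-2=-1$, nonzero because $q\ge S_3S_3^*$. Put $q'=1\oplus q\in M_2(\mathcal O_\infty)$, which has $K_0$-class $0$. Nonzero projections of equal $K_0$-class in the purely infinite simple algebra $\mathcal O_\infty\otimes\mathcal K$ are equivalent (Cuntz), so $q'\sim q'\oplus q'$. This means that the corner $q'M_2(\mathcal O_\infty)q'$ contains $t_1,t_2$ with $t_i^*t_i=q'$ and $t_1t_1^*+t_2t_2^*=q'$, i.e. a copy of $\mathcal O_2$ with unit $q'$.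

**Step 3: the sum factors through $\mathcal O_2$.** Under $M_2(\mathcal O_\infty)\otimes\mathcal K\cong\mathcal O_\infty\otimes\mathcal K$, $(y_{ij})\mapsto\sum s_iy_{ij}s_j^*$, the class $[\iota_1\psi]+[\iota_q\psi]$ is represented by $\mathrm{diag}(1\otimes\psi_t,q\otimes\psi_t)=q'\otimes\psi_t$. So it is the image of the class $x\in[[SA,\mathcal O_2\otimes\mathcal K]]$ of $1\otimes\psi_t$ under a $*$-homomorphism $\mathcal O_2\otimes\mathcal K\to M_2(\mathcal O_\infty)\otimes\mathcal K\cong\mathcal O_\infty\otimes\mathcal K$ with $1\otimes k\mapsto q'\otimes k$.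

**Step 4: $x=0$.** Now let $S_1,S_2$ denote the generators of $\mathcal O_2$. By Lemma 1 we may add with the isometries $S_i\otimes1\in\mathcal M(\mathcal O_2\otimes\mathcal K)$. Then $x+x$ is represented by
$$\sum_{i=1}^2(S_i\otimes1)(1\otimes\psi_t)(S_i\otimes1)^*=(S_1S_1^*+S_2S_2^*)\otimes\psi_t=1\otimes\psi_t ,$$
that is, $x+x=x$. Since $[[SA,\mathcal O_2\otimes\mathcal K]]$ is a group, $x=0$. A $*$-homomorphism carries the class of $0$ to the class of $0$, so $[\iota_1\psi]+[\iota_q\psi]=0$.

**Step 5: the flipped class is in the image.** By Step 1, $\iota_1\psi$ represents $CH[e^1]$, so $[\psi^1]=[\iota_1\psi]$, and by Lemma 1 and Step 4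
$$[\psi^1\circ\kappa]=-CH[e^1]=[\iota_q\psi]=CH[e^q],$$
which lies in the image of $CH$. $\square$
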